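\title{Irreducible components of the variety of plane polynomial automorphisms of bounded degree}

\begin{abstract}
Every polynomial automorphism of the complex affine plane has a multidegree $(d_1,\dots,d_k)$, and the automorphisms of degree at most $m$ form an algebraic variety that is a finite union of strata of fixed multidegree. We prove the conjecture that its irreducible components are exactly the closures of the strata whose multidegree is maximal, for a natural partial order, among those with $d_1\cdots d_k\le m$. The key is a sharp gap inequality: if an automorphism of multidegree $d\neq\emptyset$ is a limit of automorphisms of another multidegree $e$, then $\prod e_j\ge(1+1/\max d_i)\prod d_i$. The proof studies curves of low degree whose images have low degree, and uses approximate roots to treat limits in which the degree does not drop.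
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\mathcal{E}=\mathbb{C}[X,Y]^2$ be the space of polynomial endomorphisms $f=(f_1,f_2)$ of the complex affine plane $\mathbb{A}^2$, with $\deg f=\max(\deg f_1,\deg f_2)$, and let $\mathcal{G}\subseteq\mathcal{E}$ be the group of polynomial automorphisms. We write $fg$ for $f\circ g$. For $m\ge 1$ the set $\mathcal{E}_{\le m}=\{f\in\mathcal{E}:\deg f\le m\}$ is a finite-dimensional affine space, whose coordinates are the coefficients of $f$. We give $\mathcal{E}$ the inductive limit topology: $Z\subseteq\mathcal{E}$ is closed if and only if $Z\cap\mathcal{E}_{\le m}$ is Zariski closed in $\mathcal{E}_{\le m}$ for every $m$. The set $\mathcal{G}_{\le m}=\mathcal{G}\cap\mathcal{E}_{\le m}$ is a finite-dimensional algebraic variety. This paper determines its irreducible components.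

\subsection*{Multidegree}
Let $A$ be the group of affine automorphisms of $\mathbb{A}^2$, and let $B$ be the group of triangular automorphisms $(aX+b,\,cY+P(X))$, where $a,b,c\in\mathbb{C}$, $ac\neq 0$ and $P\in\mathbb{C}[X]$. By the Jung--van der Kulk theorem, every $f\in\mathcal{G}$ can be written as
\begin{equation}\label{eq:reduced}
f=a_1t_1a_2t_2\cdots a_kt_ka_{k+1},\qquad a_i\in A,\quad a_2,\dots,a_k\notin B,\quad t_i\in B\setminus A,
\end{equation}
with $k\ge 0$. The factors are not unique, but the sequence $d=(\deg t_1,\dots,\deg t_k)$ depends only on $f$. It is the \emph{multidegree} of $f$, and it refines the degree: $\deg f=\deg t_1\cdots\deg t_k$. Affine automorphisms have multidegree $\emptyset$.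

Let $\mathcal{D}$ be the set of finite sequences $d=(d_1,\dots,d_k)$ of integers $d_i\ge 2$, including $\emptyset$. Put $\deg d=d_1\cdots d_k$, with $\deg\emptyset=1$, and $\max d=\max_i d_i$ for $d\ne\emptyset$. Let $\mathcal{D}_{\le m}$ be the finite set of all $d$ with $\deg d\le m$. Let $\mathcal{G}_d$ be the set of automorphisms of multidegree $d$, and $\overline{\mathcal{G}}_d$ its closure in $\mathcal{G}$. It is known that $\overline{\mathcal{G}}_d$ is irreducible of dimension $d_1+\cdots+d_k+6$. Since $\mathcal{G}_{\le m}$ is the disjoint union of the strata $\mathcal{G}_d$ with $d\in\mathcal{D}_{\le m}$, its irreducible components are those $\overline{\mathcal{G}}_d$, $d\in\mathcal{D}_{\le m}$, that are maximal for inclusion. So we must decide when one stratum lies in the closure of another.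

\subsection*{The expected answer}
Some inclusions are visible on \eqref{eq:reduced}. If the top coefficients of the polynomial $P$ in a factor $t_i$ tend to $0$, the entry $d_i$ drops, or disappears when $t_i$ becomes affine. The following partial order records these degenerations: for $d=(d_1,\dots,d_k)$ and $e=(e_1,\dots,e_l)$, write $d\le e$ if $k\le l$ and there are indices $1\le i_1<\dots<i_k\le l$ with $d_j\le e_{i_j}$ for $1\le j\le k$. If $d\le e$, then $\mathcal{G}_d\subseteq\overline{\mathcal{G}}_e$ (Lemma~\ref{lem:order}). This gives the known fact that the components of $\mathcal{G}_{\le m}$ are among the $\overline{\mathcal{G}}_d$ with $d\in C_m$, where $C_m$ is the set of maximal elements of $\mathcal{D}_{\le m}$. Conjecture~7.3 of \cite{PPA} asserts that all of these occur: \emph{the irreducible components of $\mathcal{G}_{\le m}$ are exactly the $\overline{\mathcal{G}}_d$ with $d\in C_m$.}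

The first cases are $C_1=\{\emptyset\}$, $C_2=\{(2)\}$, $C_3=\{(3)\}$, $C_4=\{(4),(2,2)\}$, $C_5=\{(5),(2,2)\}$ and $C_6=\{(6),(2,3),(3,2)\}$. For $m\le3$ there is one candidate and nothing to prove. For $m=4$ both candidates have dimension $10$, so neither contains the other (Remark~\ref{rem:shortcut} spells out this argument). For $m=5$ the stratum $\mathcal{G}_{(2,2)}$ has dimension $10$ and degree $4$, while $\mathcal{G}_{(5)}$ has dimension $11$ and degree $5$, so neither invariant excludes an inclusion $\mathcal{G}_{(2,2)}\subseteq\overline{\mathcal{G}}_{(5)}$. The question is a real one, because the order $\le$ does not see all degenerations.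

\begin{example}\label{ex:hidden}
For $\lambda\in\mathbb{C}^*$ let $t=(X,Y+\lambda^{-1}X^2)$ and $a=(X+\lambda^2Y,Y)\in A\setminus B$. With $H=X^2+\lambda Y$ we have $at=(X+\lambda H,\lambda^{-1}H)$, and therefore
\[
F_\lambda=t^{-1}at=\bigl(X+\lambda H,\ \lambda^{-1}H-\lambda^{-1}(X+\lambda H)^2\bigr)=\bigl(X+\lambda H,\ Y-2XH-\lambda H^2\bigr).
\]
This automorphism has multidegree $(2,2)$, its coefficients are polynomials in $\lambda$, and at $\lambda=0$ it becomes $(X,Y-2X^3)$. So $\mathcal{G}_{(3)}$ meets $\overline{\mathcal{G}}_{(2,2)}$, although $(3)\not\le(2,2)$. The factors $t^{\pm1}$ have no limit as $\lambda\to 0$; only their product with $a$ has one.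
\end{example}

\subsection*{Results}
The conjecture holds for every $m$.

\begin{theorem}\label{thm:components}
For every $m\ge1$ the irreducible components of $\mathcal{G}_{\le m}$ are exactly the $\overline{\mathcal{G}}_d$ with $d\in C_m$, and these are pairwise distinct.
\end{theorem}

The reason is that every degeneration, whether or not the order sees it, costs at least as much degree as the cheapest visible one, which lowers a maximal entry by $1$.

\begin{theorem}\label{thm:gap}
Let $d,e\in\mathcal{D}$ with $d\ne\emptyset$ and $d\neq e$. If $\mathcal{G}_d\cap\overline{\mathcal{G}}_e\neq\emptyset$, then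
\begin{equation}\label{eq:gap}
\deg e\ \ge\ \deg d\,\Bigl(1+\frac1{\max d}\Bigr).
\end{equation}
This is sharp for every $d\neq\emptyset$: if $e$ is obtained from $d$ by adding $1$ to one maximal entry, then equality holds and $\mathcal{G}_d\subseteq\overline{\mathcal{G}}_e$.
\end{theorem}

Equality also holds in Example~\ref{ex:hidden}, where $4=3(1+\frac13)$. Theorem~\ref{thm:gap} concerns single points of $\mathcal{G}_d$, not only inclusions of whole strata, and so it yields more than Theorem~\ref{thm:components}.

\begin{theorem}\label{thm:class}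
Let $m\ge 2$ and $d\in\mathcal{D}_{\le m}$. The following are equivalent:
\begin{enumerate}
\item[(i)] $d\in C_m$;
\item[(ii)] $\overline{\mathcal{G}}_d$ is an irreducible component of $\mathcal{G}_{\le m}$;
\item[(iii)] $\mathcal{G}_d$ is open in $\mathcal{G}_{\le m}$;
\item[(iv)] $d\ne\emptyset$ and $m\,\dfrac{\max d}{1+\max d}<\deg d\le m$.
\end{enumerate}
Moreover, for every $n\ge 1$ the connected components of $\{f\in\mathcal{G}:\deg f=n\}$ are exactly the $\mathcal{G}_d$ with $\deg d=n$, and they are open and closed in it.
\end{theorem}

Section~\ref{sec:strata} reduces everything to the inequality \eqref{eq:gap}. Its proof has two independent halves: if \eqref{eq:gap} fails, then $\deg d=\deg e$ (Sections~\ref{sec:five}--\ref{sec:refine}), and a limit that keeps the degree keeps the multidegree (Section~\ref{sec:root}). The dimension formula quoted above is used only for orientation and in Remark~\ref{rem:shortcut}.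

\section{Strata, visible degenerations, and reduction to the gap inequality}\label{sec:strata}

\subsection*{Conventions}
For a field $K\supseteq\mathbb{C}$, let $A(K)$ and $B(K)$ be the affine and triangular groups over $K$. A \emph{reduced decomposition of type $e=(e_1,\dots,e_k)$ over $K$} is a factorization as in \eqref{eq:reduced}, with $A(K),B(K)$ in place of $A,B$ and with $\deg t_i=e_i$. Constants, including $0$, have degree $0$. We write $g^{[r]}$ for the homogeneous part of degree $r$ of a polynomial or of an endomorphism $g$. Three facts are used throughout.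
\begin{enumerate}
\item[(F1)] An element $a\in A(K)$ lies outside $B(K)$ if and only if its first component involves $Y$.
\item[(F2)] If $t=(aX+b,\,cY+P(X))\in B(K)\setminus A(K)$, then $\deg t=\deg P\ge2$. If $t'=(a'X+b',\,c'Y+P'(X))$, then $tt'=(aa'X+ab'+b,\ cc'Y+cP'(X)+P(a'X+b'))$. Hence $\deg tt'\le\max(\deg t,\deg t')$ for triangular maps, and $\deg t^{-1}=\deg t$, as one sees by solving $tt'=(X,Y)$ for $P'$.
\item[(F3)] $\deg(gh)\le\deg g\,\deg h$ for all endomorphisms $g,h$.
\end{enumerate}

\subsection*{The strata as images}
A Zariski closed subset of $\mathcal{E}_{\le N}$ meets each $\mathcal{E}_{\le m}$ in a Zariski closed set, so it is closed in $\mathcal{E}$. Thus $\mathcal{E}_{\le N}$ is closed in $\mathcal{E}$ and carries the Zariski topology. Fix $e=(e_1,\dots,e_k)\in\mathcal{D}$ and $N=\deg e$. Let $\Pi_e$ be the set of tuples $(a_1,t_1,\dots,t_k,a_{k+1})$ satisfying the conditions of \eqref{eq:reduced} and $\deg t_i=e_i$. In terms of the coefficients of the factors, these conditions say that certain polynomials do not vanish: the determinants of the linear parts of the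 $a_i$, the coefficients of $Y$ in (F1), and the coefficients $a$, $c$ and the leading coefficient of $P$ in each $t_i$. So $\Pi_e$ is a nonempty open subset of an affine space, hence an irreducible variety. Composition is a morphism $\pi_e\colon\Pi_e\to\mathcal{E}_{\le N}$ with image $\mathcal{G}_e$. Consequently $\mathcal{G}_e$, its Zariski closure $Z_e$ in $\mathcal{E}_{\le N}$, and $\overline{\mathcal{G}}_e=Z_e\cap\mathcal{G}$ are irreducible, and
\begin{equation}\label{eq:degbound}
\deg f\le\deg e\qquad\text{for all } f\in\overline{\mathcal{G}}_e.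
\end{equation}

\begin{lemma}\label{lem:order}
If $d\le e$, then $\mathcal{G}_d\subseteq\overline{\mathcal{G}}_e$.
\end{lemma}

\begin{proof}
One passes from $d$ to $e$ by steps of two kinds: adding $1$ to an entry, and inserting an entry $2$. Since $\mathcal{G}_d\subseteq\overline{\mathcal{G}}_{d'}$ and $\mathcal{G}_{d'}\subseteq\overline{\mathcal{G}}_{d''}$ imply $\mathcal{G}_d\subseteq\overline{\mathcal{G}}_{d''}$, we may assume that $e$ is obtained from $d$ in one step. Let $f=a_1t_1\cdots t_la_{l+1}\in\mathcal{G}_d$ be a reduced decomposition. To raise $d_i$, define $f_\lambda$ by replacing $t_i$ with $t_i+(0,\lambda X^{d_i+1})$. To insert an entry $2$ at the place of $a_i$, choose $a''\in A$ outside the two cosets $A\cap B$ and $(A\cap B)a_i$, which are proper closed subsets of the irreducible variety $A$. Then $a''$ and $a'=a_i(a'')^{-1}$ lie in $A\setminus B$, and we define $f_\lambda$ by replacing $a_i$ with $a'\,(X,Y+\lambda X^2)\,a''$. In both cases $\lambda\mapsto f_\lambda$ is a morphism $\mathbb{A}^1\to\mathcal{E}_{\le\deg e}$ with $f_0=f$ and $f_\lambda\in\mathcal{G}_e$ for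 $\lambda\ne0$. The closed set $\{\lambda:f_\lambda\in Z_e\}$ contains $\mathbb{C}^*$, so it contains $0$.
\end{proof}

The constant in \eqref{eq:gap} comes from the combinatorics of the order.

\begin{lemma}\label{lem:maximal}
Let $d\neq\emptyset$. If $d<e$, then \eqref{eq:gap} holds, with equality if $e$ is obtained from $d$ by adding $1$ to a maximal entry. For $m\ge2$ and $d\in\mathcal{D}_{\le m}$, conditions \emph{(i)} and \emph{(iv)} of Theorem~\ref{thm:class} are equivalent.
\end{lemma}

\begin{proof}
Let $d<e$. If $d$ and $e$ have the same length, then $d_j\le e_j$ for all $j$ and $d_i+1\le e_i$ for some $i$, so $\deg e\ge\deg d\,(1+1/d_i)\ge\deg d\,(1+1/\max d)$. If $e$ is longer, then $\deg e\ge 2\deg d$, and $2>1+1/\max d$. Replacing an entry $M=\max d$ by $M+1$ multiplies the degree by $1+1/M$.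

For $d\in\mathcal{D}_{\le m}$, condition (iv) says that $d\ne\emptyset$ and $\deg d\,(1+1/\max d)>m$. If it holds, every $e>d$ has $\deg e>m$, so $d\in C_m$. Conversely, let $d\in C_m$. Then $d\neq\emptyset$, since $\emptyset<(2)\in\mathcal{D}_{\le m}$. Adding $1$ to a maximal entry gives a sequence larger than $d$, whose degree $\deg d\,(1+1/\max d)$ must exceed $m$.
\end{proof}

Lemmas~\ref{lem:order} and~\ref{lem:maximal} prove the sharpness statement of Theorem~\ref{thm:gap}. We now derive the other two theorems from the inequality \eqref{eq:gap}.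

\begin{proof}[Proof of Theorem~\ref{thm:class}, assuming Theorem~\ref{thm:gap}]
By Lemma~\ref{lem:maximal} it suffices to prove (iv)$\Rightarrow$(iii)$\Rightarrow$(ii)$\Rightarrow$(i).

(iv)$\Rightarrow$(iii). Let $e\in\mathcal{D}_{\le m}$ with $e\neq d$. Then $\deg e\le m<\deg d\,(1+1/\max d)$, so Theorem~\ref{thm:gap} gives
\begin{equation}\label{eq:disjoint}
\mathcal{G}_d\cap\overline{\mathcal{G}}_e=\emptyset .
\end{equation}
Also $\overline{\mathcal{G}}_e\subseteq\mathcal{G}_{\le m}$ by \eqref{eq:degbound}. Hence $\mathcal{G}_{\le m}\setminus\mathcal{G}_d$ is the union of the finitely many closed sets $\overline{\mathcal{G}}_e$ with $e\in\mathcal{D}_{\le m}$, $e\ne d$.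

(iii)$\Rightarrow$(ii). Let $V$ be an irreducible closed subset of $\mathcal{G}_{\le m}$ containing $\overline{\mathcal{G}}_d$. Then $\mathcal{G}_d$ is a nonempty open subset of $V$, hence dense in $V$, and $V=\overline{\mathcal{G}}_d$.

(ii)$\Rightarrow$(i). Suppose $d<e$ with $e\in\mathcal{D}_{\le m}$. Then $\overline{\mathcal{G}}_d\subseteq\overline{\mathcal{G}}_e$ by Lemma~\ref{lem:order}. The inclusion is strict, because elements of $\mathcal{G}_e$ have degree $\deg e>\deg d$, which excludes them from $\overline{\mathcal{G}}_d$ by \eqref{eq:degbound}. So $\overline{\mathcal{G}}_d$ is not a component.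

For the last assertion, the case $n=1$ concerns $A=\mathcal{G}_\emptyset$, which is irreducible. For $n\ge2$, the set $\mathcal{G}_{=n}=\{f\in\mathcal{G}:\deg f=n\}$ is the finite disjoint union of the $\mathcal{G}_d$ with $\deg d=n$. If $d\ne e$ both have degree $n$, then \eqref{eq:gap} fails, so $\mathcal{G}_d\cap\overline{\mathcal{G}}_e=\emptyset$. Thus each stratum is closed in $\mathcal{G}_{=n}$; it is open because its complement is a finite union of strata; and it is connected because it is irreducible.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:components}, assuming Theorem~\ref{thm:gap}]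
For $m=1$ we have $C_1=\{\emptyset\}$ and $\mathcal{G}_{\le1}=A=\mathcal{G}_\emptyset$. Let $m\ge2$. Since $\mathcal{G}_{\le m}$ is the union of the finitely many irreducible closed sets $\overline{\mathcal{G}}_d$, $d\in\mathcal{D}_{\le m}$, each component is one of them, and the equivalence (i)$\Leftrightarrow$(ii) of Theorem~\ref{thm:class} says which. If $d\neq e$ are in $C_m$, then $d$ satisfies (iv), and \eqref{eq:disjoint} shows that $\overline{\mathcal{G}}_d\neq\overline{\mathcal{G}}_e$.
\end{proof}

\section{The case $m=5$: lines that are mapped to lines}\label{sec:five}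

We show by hand that $\mathcal{G}_{(2,2)}\cap\overline{\mathcal{G}}_{(5)}=\emptyset$. Example~\ref{ex:hidden} warns us that the factors of a decomposition need not have limits. We therefore look for a property of the automorphism itself that holds on $\mathcal{G}_{(5)}$, defines a closed set, and fails on $\mathcal{G}_{(2,2)}$. The property is: \emph{for some $(\alpha,\beta)\neq(0,0)$, the map $s\mapsto f(\alpha s,\beta s)$ has degree at most $1$ in $s$.}

\emph{It holds on $\mathcal{G}_{(5)}$.} A triangular map $t=(aX+b,cY+P(X))$ is affine on each vertical line, whatever the degree of $P$: we have $t(\lambda,\mu+s)=(a\lambda+b,\ c\mu+P(\lambda)+cs)$. For $F=a_1t_1a_2$ put $(\lambda,\mu)=a_2(0,0)$. Then $a_2^{-1}(\lambda,\mu+s)$ has the form $(\alpha s,\beta s)$ with $(\alpha,\beta)\ne(0,0)$, and $F(\alpha s,\beta s)=a_1t_1(\lambda,\mu+s)$ has degree $1$.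

\emph{It is closed.} For $f\in\mathcal{E}_{\le5}$ we have $f(\alpha s,\beta s)=\sum_rf^{[r]}(\alpha,\beta)s^r$. The equations $f^{[r]}(\alpha,\beta)=(0,0)$ for $2\le r\le5$ are homogeneous in $(\alpha,\beta)$, so they define a closed subset of $\mathcal{E}_{\le5}\times\mathbb{P}^1$. Projective space is complete: for every variety $V$ the projection $V\times\mathbb{P}^r\to V$ maps closed sets to closed sets. So the set of $f$ with the property is closed.

\emph{It fails on $\mathcal{G}_{(2,2)}$.} Let $f=a_1t_1a_2t_2a_3$ be reduced of type $(2,2)$, and let $\rho(s)=a_3(\alpha s,\beta s)$, a parametrized line. If $\rho_1$ is constant, the components of $t_2\rho$ have degrees $0$ and $1$; otherwise they have degrees $1$ and $2$. In both cases the second component has the larger degree $D\in\{1,2\}$. The first component of $a_2$ involves $Y$, so the first component of $a_2t_2\rho$ has degree $D$, and its second component has degree at most $D$. Then the second component of $t_1a_2t_2\rho$ has degree $2D\ge2$, and $a_1$ does not change the degree.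

Since also $\mathcal{G}_{(5)}\cap\overline{\mathcal{G}}_{(2,2)}=\emptyset$ by \eqref{eq:degbound}, both candidates in $C_5$ give components. Lines are adapted to the last triangular factor only. To probe an earlier factor $t_r$, one must take the preimage of a vertical line under everything to the right of $t_r$, and this is a curve of higher degree.

\section{Test curves}\label{sec:curves}

A \emph{curve} is a pair $\gamma=(\gamma_1,\gamma_2)\in\mathbb{C}[s]^2$, of degree $\deg\gamma=\max(\deg\gamma_1,\deg\gamma_2)$. For $g\in\mathcal{E}$ we write $g\gamma$ for the curve $g\circ\gamma$; then $\deg(g\gamma)\le\deg g\,\deg\gamma$. Hence affine automorphisms preserve the degree of a curve, and automorphisms send nonconstant curves to nonconstant curves (apply the inverse). For $f\in\mathcal{E}$ and an integer $D\ge1$ put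
\[
\varphi_f(D)=\min\{\deg(f\gamma)\ :\ \gamma\text{ nonconstant},\ \gamma(0)=(0,0),\ \deg\gamma\le D\}.
\]
The function $\varphi_f$ is nonincreasing, and $\varphi_f\ge1$ if $f\in\mathcal{G}$. The property used in Section~\ref{sec:five} is $\varphi_f(1)\le1$.

To repeat the completeness argument we need a projective parameter space for the curves. Multiplying $\gamma$ by a scalar does not respect $\deg(f\gamma)$ once $D>1$, but rescaling the parameter $s$ does. Rescaling multiplies the coefficient of $s^i$ by $c^i$ and does not act on the constant term; this is why the curves are pinned at the origin.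

\begin{lemma}\label{lem:closed}
For all integers $N,D\ge1$ and $D'\ge0$, the set $\{f\in\mathcal{E}_{\le N}:\varphi_f(D)\le D'\}$ is Zariski closed in $\mathcal{E}_{\le N}$.
\end{lemma}

\begin{proof}
For $z=(x_1,y_1,\dots,x_D,y_D)\in\mathbb{C}^{2D}$ let $\gamma_z(s)=\bigl(\sum_{i=1}^Dx_i^{\,i}s^i,\ \sum_{i=1}^Dy_i^{\,i}s^i\bigr)$. Every complex number has an $i$-th root, so the $\gamma_z$ with $z\ne0$ are exactly the nonconstant curves of degree at most $D$ with $\gamma(0)=(0,0)$. Write $f\gamma_z=\sum_{r=0}^{ND}c_r(f,z)s^r$, where $c_r$ is a pair of polynomials in $z$ and in the coefficients of $f$. Since $\gamma_{cz}(s)=\gamma_z(cs)$ for $c\in\mathbb{C}$, we have $c_r(f,cz)=c^rc_r(f,z)$, so $c_r$ is homogeneous of degree $r$ in $z$. The equations $c_r(f,z)=(0,0)$ for $r>D'$ thus define a closed subset of $\mathcal{E}_{\le N}\times\mathbb{P}^{2D-1}$. Its projection to $\mathcal{E}_{\le N}$ is the set in the statement, and it is closed by completeness of $\mathbb{P}^{2D-1}$.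
\end{proof}

Next we compute $\varphi_f$ from the multidegree, by following a curve through the factors of \eqref{eq:reduced} from right to left. Call a curve $\rho$ \emph{good} if $\deg\rho_1=\deg\rho\ge1$. The point is that a triangular factor can lower the degree only by its full degree, and that once it fails to do so the curve becomes good and all later factors multiply the degree.

\begin{lemma}\label{lem:step}
Let $t\in B\setminus A$ have degree $\delta$, let $\rho$ be a nonconstant curve, and put $\sigma=t\rho$.
\begin{enumerate}
\item[(a)] Either $\deg\rho=\delta\deg\sigma$, or $\deg\sigma_2>\deg\sigma_1$.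
\item[(b)] If $\rho$ is good, then $\deg\sigma_2=\delta\deg\rho>\deg\sigma_1$.
\item[(c)] If $\deg\sigma_2>\deg\sigma_1$ and $a\in A\setminus B$, then $a\sigma$ is good.
\end{enumerate}
Consequently, if $a_1t_1\cdots a_rt_r$ is a reduced decomposition of type $(d_1,\dots,d_r)$, with last affine factor the identity, and $\rho$ is good, then $\deg(a_1t_1\cdots a_rt_r\rho)=d_1\cdots d_r\deg\rho$.
\end{lemma}

\begin{proof}
Write $t=(aX+b,cY+P(X))$, so that $\sigma_1=a\rho_1+b$ and $\sigma_2=c\rho_2+P(\rho_1)$, with $\deg\sigma_1=\deg\rho_1$ and $\deg P(\rho_1)=\delta\deg\rho_1$.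

(a) Suppose $\deg\sigma_2\le\deg\sigma_1$. As $\sigma$ is nonconstant, $\deg\sigma=\deg\rho_1\ge1$. Then $\deg\sigma_2\le\deg\rho_1<\delta\deg\rho_1$, so $c\rho_2=\sigma_2-P(\rho_1)$ has degree $\delta\deg\rho_1$, and $\deg\rho=\delta\deg\rho_1=\delta\deg\sigma$.

(b) Here $\deg\rho_2\le\deg\rho_1<\delta\deg\rho_1$, so $\deg\sigma_2=\delta\deg\rho_1=\delta\deg\rho$.

(c) By (F1) the first component of $a\sigma$ is $\alpha\sigma_1+\beta\sigma_2+\kappa$ with $\beta\neq0$. It has degree $\deg\sigma_2=\deg\sigma=\deg(a\sigma)\ge1$.

For the last statement, $a_rt_r\rho$ has degree $d_r\deg\rho$ by (b). If $r\ge2$, it is good by (c), and we conclude by induction on $r$.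
\end{proof}

From now on fix $d=(d_1,\dots,d_l)$ with $l\ge1$ and $e=(e_1,\dots,e_k)$ in $\mathcal{D}$, and put $n=\deg d$, $N=\deg e$. Since curves meet the factors from the right, the relevant numbers are the partial products from the right:
\[
\delta_i=d_ld_{l-1}\cdots d_{l-i+1}\quad(0\le i\le l),\qquad \varepsilon_j=e_ke_{k-1}\cdots e_{k-j+1}\quad(0\le j\le k),
\]
so that $\delta_0=\varepsilon_0=1$, $\delta_l=n$ and $\varepsilon_k=N$.

\begin{proposition}\label{prop:profile}
Let $f=a_1t_1\cdots a_lt_la_{l+1}$ be a reduced decomposition of type $d$ over $\mathbb{C}$, and let $1\le i\le l$. Then $\varphi_f(D)=n/\delta_i$ for $\delta_{i-1}\le D<\delta_i$.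
\end{proposition}

\begin{proof}
\emph{Upper bound.} It suffices to show $\varphi_f(\delta_{i-1})\le n/\delta_i$. Put $r=l-i+1$ and $h=a_{r+1}t_{r+1}\cdots t_la_{l+1}$ (so $h=a_{l+1}$ if $i=1$), so that $f=a_1t_1\cdots a_rt_rh$. Let $(\lambda,\mu)=h(0,0)$ and $\gamma(s)=h^{-1}(\lambda,\mu+s)$. This curve is nonconstant, $\gamma(0)=(0,0)$, and $\deg\gamma\le\deg h^{-1}\le d_{r+1}\cdots d_l=\delta_{i-1}$ by (F2) and (F3). The curve $t_rh\gamma=t_r(\lambda,\mu+s)$ has degree $1$, because $t_r$ is affine on vertical lines. Hence $\deg(f\gamma)\le\deg(a_1t_1\cdots t_{r-1}a_r)\le d_1\cdots d_{r-1}=n/\delta_i$.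

\emph{Lower bound.} Let $\gamma$ be any nonconstant curve with $\deg\gamma<\delta_i$. Put $\rho^{(l)}=a_{l+1}\gamma$ and $\rho^{(r-1)}=a_rt_r\rho^{(r)}$ for $r=l,\dots,1$, so that $\rho^{(0)}=f\gamma$. All these curves are nonconstant. If $\deg\rho^{(r)}=d_r\deg\rho^{(r-1)}$ held for each $r$ with $l-i+1\le r\le l$, we would get $\deg\gamma=\delta_i\deg\rho^{(l-i)}\ge\delta_i$. So the equality fails for some $r\ge l-i+1$, and Lemma~\ref{lem:step}(a) shows that $\sigma=t_r\rho^{(r)}$ satisfies $\deg\sigma_2>\deg\sigma_1$. If $r=1$, then $\deg(f\gamma)\ge1$. If $r\ge2$, then $\rho^{(r-1)}=a_r\sigma$ is good, since $a_r\notin B$, and the last statement of Lemma~\ref{lem:step} gives $\deg(f\gamma)=d_1\cdots d_{r-1}\deg\rho^{(r-1)}$. In both cases $\deg(f\gamma)\ge d_1\cdots d_{r-1}=n/\delta_{l-r+1}\ge n/\delta_i$, because $l-r+1\le i$.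
\end{proof}

Thus $\varphi_f$ is a staircase that drops exactly at $D=\delta_1,\dots,\delta_{l-1}$ and equals $1$ for $D\ge\delta_{l-1}$. For type $(5)$ it is identically $1$; for type $(2,2)$ it has $\varphi_f(1)=2$, as found in Section~\ref{sec:five}.

\begin{remark}
These arguments also recover the degree formula and the uniqueness of the multidegree. Choose a curve $\gamma$ of degree $1$ with $a_{l+1}\gamma$ good; then $n=\deg(f\gamma)\le\deg f\le n$. So $f$ determines $\delta_l=\deg f$ and, through $\varphi_f$, the numbers $\delta_1,\dots,\delta_{l-1}$, hence $d$.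
\end{remark}

By Lemma~\ref{lem:closed}, the staircase of a limit lies below the staircase of the family.

\begin{proposition}\label{prop:compare}
Suppose $\mathcal{G}_d\cap\overline{\mathcal{G}}_e\ne\emptyset$, with $d\ne\emptyset$. Then $n\le N$, and for $0\le j<k$ and $1\le i\le l$,
\[
\varepsilon_j<\delta_i\ \Longrightarrow\ \varepsilon_{j+1}\le\delta_i\,\frac{N}{n}.
\]
\end{proposition}

\begin{proof}
Let $f\in\mathcal{G}_d\cap\overline{\mathcal{G}}_e$. Then $n=\deg f\le N$ by \eqref{eq:degbound}. By Proposition~\ref{prop:profile} for type $e$, every $g\in\mathcal{G}_e$ satisfies $\varphi_g(\varepsilon_j)\le N/\varepsilon_{j+1}$. By Lemma~\ref{lem:closed} so does every $g\in Z_e$, in particular $f$. If $\varepsilon_j<\delta_i$, then $\varphi_f(\varepsilon_j)\ge\varphi_f(\delta_i-1)=n/\delta_i$ by Proposition~\ref{prop:profile} for type $d$; note that $\delta_{i-1}\le\delta_i-1$. Hence $n/\delta_i\le N/\varepsilon_{j+1}$.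
\end{proof}

\section{A small drop of degree forces a refinement}\label{sec:refine}

Proposition~\ref{prop:compare} says that the increasing sequence $\varepsilon_0,\varepsilon_1,\dots$ can jump over a value $\delta_i$ only if it lands within the factor $N/n$ of it. For $i=1$, a jump $\varepsilon_j<d_l<\varepsilon_{j+1}$ means $\varepsilon_{j+1}\ge d_l+1$, and so $N/n\ge1+1/d_l$. For larger $i$ integrality alone would give only $N/n\ge 1+1/\delta_i$, which is too weak. But if the sequence has already hit $\delta_{i-1}$, all later $\varepsilon_j$ are multiples of $\delta_{i-1}$, and after dividing by $\delta_{i-1}$ we are in the situation of the case $i=1$.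

\begin{proposition}\label{prop:refine}
Suppose $\mathcal{G}_d\cap\overline{\mathcal{G}}_e\neq\emptyset$, $d\ne\emptyset$, and $N<n(1+1/M)$, where $M=\max d$. Then $N=n$, and there are indices $0=j_0<j_1<\dots<j_l=k$ with $\varepsilon_{j_i}=\delta_i$ for all $i$. In other words, $e$ splits into $l$ blocks of consecutive entries whose products are $d_1,\dots,d_l$.
\end{proposition}

\begin{proof}
We construct the $j_i$ by induction, starting with $j_0=0$. Let $1\le i\le l$ and suppose $\varepsilon_{j_{i-1}}=\delta_{i-1}$. Let $j\ge j_{i-1}$ be maximal with $\varepsilon_j\le\delta_i$, and suppose $\varepsilon_j<\delta_i$. Then $j<k$, since $\varepsilon_k=N\ge n\ge\delta_i$. Proposition~\ref{prop:compare} gives $\varepsilon_{j+1}\le\delta_iN/n<\delta_i(1+1/M)$. Dividing by $\delta_{i-1}=\varepsilon_{j_{i-1}}$, we find that the integer $\varepsilon_{j+1}/\varepsilon_{j_{i-1}}$ is less than $d_{l-i+1}(1+1/M)\le d_{l-i+1}+1$. So it is at most $d_{l-i+1}$, that is, $\varepsilon_{j+1}\le\delta_i$. This contradicts the maximality of $j$. Hence $\varepsilon_j=\delta_i$, and we put $j_i=j$; we have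 $j_i>j_{i-1}$ because $\delta_i>\delta_{i-1}$.

Finally $N/n=\varepsilon_k/\varepsilon_{j_l}$ is a product of $k-j_l$ integers $\ge2$, and it is less than $1+1/M<2$. So $j_l=k$ and $N=n$. The block for $d_{l-i+1}=\varepsilon_{j_i}/\varepsilon_{j_{i-1}}$ consists of $e_{k-j_i+1},\dots,e_{k-j_{i-1}}$.
\end{proof}

The strict inequality cannot be relaxed: in Example~\ref{ex:hidden} we have $N=n(1+1/M)$, and the sequence $1,2,4$ jumps over $\delta_1=3$.

\begin{remark}\label{rem:shortcut}
With the dimension formula, Theorem~\ref{thm:components} follows already at this point. By Lemma~\ref{lem:order}, $\mathcal{G}_{\le m}$ is the union of the $\overline{\mathcal{G}}_c$ with $c\in C_m$, so it suffices to show that $d,e\in C_m$ and $\mathcal{G}_d\subseteq\overline{\mathcal{G}}_e$ imply $d=e$. Let $m\ge2$. Lemma~\ref{lem:maximal} gives $N\le m<n(1+1/\max d)$, so Proposition~\ref{prop:refine} applies. A product of integers $\ge2$ is at least their sum, since $ab\ge a+b$ when $(a-1)(b-1)\ge1$. Hence $\sum d_i\ge\sum e_j$, that is, $\dim\overline{\mathcal{G}}_d\ge\dim\overline{\mathcal{G}}_e$. An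 inclusion of irreducible closed sets with this inequality is an equality, so $\overline{\mathcal{G}}_d=\overline{\mathcal{G}}_e$ and $Z_d=Z_e$. By Chevalley's theorem, the image of a morphism of varieties contains a dense open subset of its closure. So $\mathcal{G}_d$ and $\mathcal{G}_e$ both contain nonempty open subsets of the irreducible variety $Z_e$; they meet, and $d=e$.
\end{remark}

\section{Limits that keep the degree}\label{sec:root}

Test curves cannot finish the proof of Theorem~\ref{thm:gap}. For $d=(4)$ and $e=(2,2)$ we have $n=N$, and $\varphi_f\equiv1$ on $\mathcal{G}_{(4)}$ lies below every staircase. The dimension count excludes the inclusion $\mathcal{G}_{(4)}\subseteq\overline{\mathcal{G}}_{(2,2)}$, but not a nonempty intersection. We now show that if the degree does not drop, the first triangular factor can be chosen so that it has a limit; we then strip it off and use induction. To run such an induction, it is convenient to replace the closure by a one-parameter family over a discrete valuation ring.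

\subsection*{Limits as reductions}
Let $R\supseteq\mathbb{C}$ be a discrete valuation ring with residue field $\mathbb{C}$ and fraction field $K$. Reduction modulo the maximal ideal is a homomorphism of $\mathbb{C}$-algebras $R\to\mathbb{C}$, $r\mapsto\bar r$, and $r$ is a unit exactly when $\bar r\ne0$. It extends coefficientwise to polynomials and commutes with composition of endomorphisms. The basic example is the local ring $\mathcal{O}_{C,c}$ of a smooth curve $C$ at a point $c$, where $\bar r=r(c)$. In Example~\ref{ex:hidden}, $R$ is the local ring of the $\lambda$-line at $0$; the map $F_\lambda$ has coefficients in $R$, and its factors have coefficients in $K$ only.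

\begin{lemma}\label{lem:dvr}
If $f\in\overline{\mathcal{G}}_e$, there are a discrete valuation ring $R\supseteq\mathbb{C}$ with residue field $\mathbb{C}$ and fraction field $K$, and $F\in R[X,Y]^2$ with reduction $f$, such that $F$ has a reduced decomposition of type $e$ over $K$.
\end{lemma}

\begin{proof}
By Chevalley's theorem, $\mathcal{G}_e=\pi_e(\Pi_e)$ contains a nonempty open subset $U$ of $Z_e$, and $U$ is infinite since $\mathcal{G}_e$ is infinite and $U$ is dense in $Z_e$. Any two points of an irreducible variety lie on an irreducible curve \cite[\S6, Lemma]{Mumford}. Joining $f$ to another point of $U$, we get an irreducible curve $\Gamma\subseteq Z_e$ with $f\in\Gamma$ and $\Gamma\cap U\neq\emptyset$. The variety $\pi_e^{-1}(\Gamma\cap U)$ maps onto the infinite set $\Gamma\cap U$, so one of its finitely many irreducible components, say $W$, has at least two points with different images. Join them by an irreducible curve $\Gamma'\subseteq W$; then $\pi_e$ is nonconstant on $\Gamma'$.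

Let $C$ be the smooth projective curve with function field $K=\mathbb{C}(\Gamma')$, and let $\Gamma^*$ be the closure of $\Gamma$ in the projective completion of $\mathcal{E}_{\le N}$. A rational map from a smooth curve to a projective variety is a morphism, so $\pi_e|_{\Gamma'}$ induces a nonconstant morphism $C\to\Gamma^*$. Its image is closed, irreducible and not a point, hence equal to $\Gamma^*$. Choose $c\in C$ over $f$ and put $R=\mathcal{O}_{C,c}$. The coordinates of $\mathcal{E}_{\le N}$ are regular at $f$, so they pull back to elements of $R$; these are the coefficients of an $F\in R[X,Y]^2$ with reduction $f$. The coordinates of $\Pi_e$ restrict to elements of $K$, and the polynomials whose nonvanishing defines $\Pi_e$ restrict to nonzero elements. This gives factors $a_i\in A(K)$, $t_i\in B(K)$ satisfying the conditions of a reduced decomposition of type $e$. Their product is $F$, because the two agree at all points of a dense open subset of $C$.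
\end{proof}

\subsection*{Leading forms}
The hypothesis on the degree enters through the leading form of $F$, which is governed by a single linear form.

\begin{lemma}\label{lem:lead}
Let $a_1t_1\cdots a_kt_ka_{k+1}$ be a reduced decomposition of type $e$ over $K$ with $k\ge1$. Put $N_1=N/e_1$ and $G=a_2t_2\cdots t_ka_{k+1}=(x,y)$, so $G=a_2$ if $k=1$. There is a nonzero linear form $L$ over $K$ such that $\deg x=N_1$, $x^{[N_1]}\in K^*L^{N_1}$ and $\deg y\le N_1$. The components of $t_1G$ have degrees $N_1$ and $N$, and the second has leading form in $K^*L^N$.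
\end{lemma}

\begin{proof}
The second sentence follows from the first: $t_1G=(ax+b,\,cy+P(x))$ with $\deg P=e_1$, and $\deg y\le N_1<N=\deg P(x)$. We prove the first by induction on $k$. For $k=1$ we have $N_1=1$, and we take $L=x^{[1]}$. For $k\ge2$, the induction hypothesis for $a_2t_2\cdots a_{k+1}$ shows that $t_2a_3\cdots a_{k+1}=(x'',u'')$ has $\deg x''<\deg u''=N_1$, with leading form of $u''$ in $K^*L^{N_1}$. Now $x$ and $y$ are affine combinations of $x''$ and $u''$, and $u''$ occurs in $x$ with nonzero coefficient because $a_2\notin B(K)$.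
\end{proof}

\subsection*{Approximate roots}
Consider again $e=(2,2)$ and a reduction $f$ of degree $4$. After linear changes of coordinates, carried out below, $F=(v,u)$ where $u=Y^4+u_1Y^3+u_2Y^2+\cdots$ with $u_i\in R[X]$, the component $v$ has leading form $\kappa Y^2$, and $u=p(v)+w$ with $p=p_2T^2+p_1T\in K[T]$ and $\deg_Yw<2$. The danger is that $\bar\kappa=0$: then $\bar v$ has degree at most $1$, as it would for $f\in\mathcal{G}_{(4)}$, and $p_2=\kappa^{-2}$ has a pole. To exclude this, complete the square in two ways. On one hand, $Q=Y^2+\frac12u_1Y+\frac12u_2-\frac18u_1^2$ is the only $Y$-monic quadratic polynomial with $\deg_Y(u-Q^2)<2$, and it has coefficients in $R$. On the other hand, $\kappa^{-1}(v+p_1/2p_2)$ has the same property. So $v=\kappa Q+\zeta$ with $\zeta$ constant. If $\bar\kappa=0$, then $\bar v$ loses not only its leading term but all its nonconstant terms, which is impossible for a component of an automorphism. The general tool is the following.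

\begin{lemma}\label{lem:root}
Let $S$ be a commutative ring containing $\mathbb{Q}$, let $q\ge2$ and $r\ge1$, and let $u\in S[Y]$ be monic of degree $qr$. There is a unique monic $Q\in S[Y]$ of degree $r$ with $\deg(u-Q^q)<qr-r$. It is called the $q$-th approximate root of $u$.
\end{lemma}

\begin{proof}
Write $u=Y^{qr}+\sum_{i\ge1}u_iY^{qr-i}$ and $Q=Y^r+\sum_{i=1}^rQ_iY^{r-i}$. The condition says that $u_i$ is the coefficient of $Y^{qr-i}$ in $Q^q$ for $1\le i\le r$. That coefficient is $qQ_i$ plus a polynomial with integer coefficients in $Q_1,\dots,Q_{i-1}$. Since $q$ is invertible in $S$, these equations determine $Q_1,\dots,Q_r$ one after the other.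
\end{proof}

\begin{proposition}\label{prop:keep}
Let $R\supseteq\mathbb{C}$ be a discrete valuation ring with residue field $\mathbb{C}$ and fraction field $K$. Let $F\in R[X,Y]^2$ have a reduced decomposition of type $e$ over $K$. Assume that the reduction $f$ of $F$ lies in $\mathcal{G}$ and that $\deg f=\deg e$. Then $f\in\mathcal{G}_e$.
\end{proposition}

\begin{proof}
We use induction on the length $k$ of $e$. If $k=0$, then $\deg f=1$ and $f\in A=\mathcal{G}_\emptyset$. Let $k\ge1$, $F=a_1t_1G$, and let $G=(x,y)$, $N_1$, $L$ be as in Lemma~\ref{lem:lead}.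

\emph{Step 1: normalization over $R$.} By Lemma~\ref{lem:lead}, $\deg F\le N$ and $F^{[N]}=(\alpha L^N,\beta L^N)$ with $\alpha,\beta\in K$. Multiplying $L$ by a power of a uniformizer, we may assume that $L$ has coefficients in $R$ and $\bar L\ne0$. Then $\bar L^N\neq0$, so some coefficient of $L^N$ is a unit, and $\alpha L^N,\beta L^N\in R[X,Y]$ gives $\alpha,\beta\in R$. The hypothesis $\deg f=N$ says that $f^{[N]}=(\bar\alpha\bar L^N,\bar\beta\bar L^N)$ is nonzero, so $\alpha$ or $\beta$ is a unit. There are $g,h\in GL_2(R)$ with $g(\alpha,\beta)=(0,1)$ and $L\circ h=Y$: if $\beta$ is a unit, take $g=(X-\alpha\beta^{-1}Y,\ \beta^{-1}Y)$; if $L=\ell_1X+\ell_2Y$ with $\ell_2$ a unit, take $h=(X,\ \ell_2^{-1}(Y-\ell_1X))$; in the other cases compose with the exchange of the two coordinates. Replace $F$ by $gFh$. This replaces $a_1$ by $ga_1$, $a_{k+1}$ by $a_{k+1}h$, $L$ by $Y$, and $f$ by $\bar gf\bar h$ with $\bar g,\bar h\in GL_2(\mathbb{C})$, so it affects neither the hypotheses nor the conclusion. We may thus assume that $L=Y$ and $F=(v,u)$ with $F^{[N]}=(0,Y^N)$. Then $u$ is monic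 of degree $N$ in $Y$, and $\deg v<N$.

\emph{Step 2: the relation between $u$ and $v$ over $K$.} The components of $t_1G$ have degrees $N_1<N$ and $N$. Since $\deg v<N$, the first component of $a_1$ does not involve $Y$, so $a_1\in B(K)\cap A(K)$. By the product formula in (F2), $a_1t_1=(aX+b,\,cY+P(X))$ with $\deg P=e_1$, and so $v=ax+b$ and $u=P(x)+cy$. Therefore $\deg v=N_1$ and $v^{[N_1]}=\kappa Y^{N_1}$ with $\kappa\in K^*$; as a polynomial in $Y$ over $K[X]$, $v$ has degree $N_1$ and leading coefficient $\kappa$. Let $\eta\in K$ be the coefficient of the monomial $Y^{N_1}$ in $y$, let $\theta=c\eta/\kappa$, and put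
\[
p(T)=P\Bigl(\frac{T-b}{a}\Bigr)-P\Bigl(\frac{-b}{a}\Bigr)+\theta T,\qquad w=cy-\theta v+P\Bigl(\frac{-b}{a}\Bigr).
\]
The polynomial $w$ has total degree at most $N_1$ and does not contain the monomial $Y^{N_1}$, so its degree in $Y$ is less than $N_1$. In summary,
\begin{equation}\label{eq:upw}
u=p(v)+w,\qquad p(0)=0,\quad\deg p=e_1,\quad\deg w\le N_1,\quad\deg_Yw<N_1 .
\end{equation}

\emph{Step 3: $\kappa$ is a unit of $R$.} Write $p=\sum_{i=1}^{e_1}p_iT^i$. The coefficient of $Y^N$ in \eqref{eq:upw} gives $p_{e_1}\kappa^{e_1}=1$. Let $Q'=\kappa^{-1}(v+\xi)$ with $\xi=p_{e_1-1}/(e_1p_{e_1})$. It is monic of degree $N_1$ in $Y$, and $Q'^{\,e_1}=p_{e_1}(v+\xi)^{e_1}=p_{e_1}v^{e_1}+p_{e_1-1}v^{e_1-1}+\cdots$. Hence $u-Q'^{\,e_1}$ is the sum of $w$ and a polynomial in $v$ of degree at most $e_1-2$, and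
\[
\deg_Y(u-Q'^{\,e_1})\le\max\bigl((e_1-2)N_1,\ N_1-1\bigr)<(e_1-1)N_1=N-N_1 .
\]
So $Q'$ is the $e_1$-th approximate root of $u$ in $K[X][Y]$. Let $Q$ be the one in $R[X][Y]$. By uniqueness over $K[X]$ we have $Q'=Q$, so $v=\kappa Q+\zeta$ with $Q\in R[X,Y]$ and $\zeta=-\xi\in K$. Now $\kappa\in R$, being a coefficient of $v$, and then $\zeta=v-\kappa Q\in R$. The reduction $\bar v=\bar\kappa\bar Q+\bar\zeta$ is a component of the automorphism $f$, hence nonconstant. So $\bar\kappa\ne0$, and $\deg\bar v=N_1$.

\emph{Step 4: $p$ and $w$ have coefficients in $R$.} Let $1\le i\le e_1$ and suppose $p_{i'}\in R$ for all $i'>i$. Then $u-\sum_{i'>i}p_{i'}v^{i'}=p_iv^i+\dots+p_1v+w$ lies in $R[X,Y]$. Since $\deg_Yw<N_1$, its coefficient of $Y^{iN_1}$ is $p_i\kappa^i$, so $p_i\in R$. By descending induction $p\in R[T]$, and $w=u-p(v)\in R[X,Y]$. Also $\deg\bar p=e_1$, as $p_{e_1}=\kappa^{-e_1}$ is a unit.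

\emph{Step 5: stripping the first factor.} Put $F'=(v,w)=(X,Y-p(X))\,F\in R[X,Y]^2$. By Step~2, $F'=a'G$ with $a'=\bigl(aX+b,\ cY-\theta(aX+b)+P(-b/a)\bigr)\in A(K)$. So $F'=(a'a_2)t_2\cdots t_ka_{k+1}$ is a reduced decomposition of type $e'=(e_2,\dots,e_k)$, because no condition is imposed on the first affine factor. The reduction $f'=(\bar v,\bar w)=(X,Y-\bar p(X))\,f$ is an automorphism, and $\deg f'=N_1=\deg e'$ since $\deg\bar v=N_1$ and $\deg\bar w\le N_1$. By induction $f'$ has a reduced decomposition $f'=a_2't_2'\cdots t_k'a_{k+1}'$ of type $e'$ over $\mathbb{C}$. Now $f=t_1'f'$, where $t_1'=(X,Y+\bar p(X))\in B\setminus A$ has degree $e_1$. If $k=1$, then $f'\in A$ and $f\in\mathcal{G}_{(e_1)}$. Let $k\ge2$. If $a_2'$ were in $B$, then $t_1'a_2't_2'$ would be triangular of degree at most $\max(e_1,e_2)<e_1e_2$ by (F2), and (F3) would give $\deg f\le\max(e_1,e_2)\,e_3\cdots e_k<N$. So $a_2'\notin B$, and $f=t_1'a_2't_2'\cdots t_k'a_{k+1}'$ is a reduced decomposition of type $e$.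
\end{proof}

Both hypotheses on $f$ are needed. Example~\ref{ex:hidden} shows this for $\deg f=\deg e$, which is used in Steps~1 and~5. The hypothesis $f\in\mathcal{G}$ is what makes $\kappa$ a unit in Step~3: the map $F=(\lambda Y,\,X+Y^2)=(X,Y+\lambda^{-2}X^2)\,(\lambda Y,X)$ has type $(2)$ and $\kappa=\lambda$, and its reduction $(0,X+Y^2)$ at $\lambda=0$ has degree $2$ but is not an automorphism.

\begin{proof}[Proof of Theorem~\ref{thm:gap}]
Sharpness was proved in Section~\ref{sec:strata}. Let $d\neq\emptyset$ and $f\in\mathcal{G}_d\cap\overline{\mathcal{G}}_e$, and suppose that \eqref{eq:gap} fails. Proposition~\ref{prop:refine} gives $\deg e=\deg d=\deg f$. By Lemma~\ref{lem:dvr}, $f$ is the reduction of some $F$ as in Proposition~\ref{prop:keep}, and that proposition gives $f\in\mathcal{G}_e$. Since the multidegree of $f$ is unique, $d=e$.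
\end{proof}

By Section~\ref{sec:strata}, this also completes the proofs of Theorems~\ref{thm:components} and~\ref{thm:class}.

\begin{thebibliography}{9}

\bibitem{Mumford}
Mumford, \emph{Abelian Varieties}.

\bibitem{PPA}
\emph{Plane Polynomial Automorphisms of Fixed Multidegree},
\texttt{https://www.math.u-bordeaux.fr/\allowbreak\textasciitilde{}jpfurter/\allowbreak planePolynomialAutomorphisms\allowbreak OfFixedMultidegree.pdf}

\end{thebibliography}
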